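# Non-isomorphic trees with the same subtree data

## 1. Three theorems on counting subtrees

Throughout, trees are finite and $\mathbb N=\{0,1,2,\dots\}$. A *subtree* of a tree $T$ is a nonempty connected subgraph $S$ of $T$. For a subtree $S$ of $T$:

* $q(S)$ is the number of edges of $S$;
* $r(S)$ is the number of *external edges* of $S$, that is, edges of $T$ not in $S$ with exactly one endpoint in $V(S)$;
* $s(S)$ is the number of leaves of $S$, that is, vertices of degree $1$ in $S$.

The *three-parameter subtree data* of $T$ is the collection of all numbers
$$\#\{S \text{ subtree of } T:\ q(S)=q,\ r(S)=r,\ s(S)=s\},\qquad q,r,s\in\mathbb N .$$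

Now take a path $s_1s_2\cdots s_{13}$. Attach pendant leaves to the $s_i$ in the numbers listed below. At the vertex marked $\Lambda$ attach no leaf, but instead a new vertex $d'$ that carries two leaves. This gives two trees $T$ and $T'$, each on 27 vertices.

| | $s_1$|$s_2$|$s_3$|$s_4$|$s_5$|$s_6$|$s_7$|$s_8$|$s_9$|$s_{10}$|$s_{11}$|$s_{12}$|$s_{13}$|
|---|---|---|---|---|---|---|---|---|---|---|---|---|---|
|$T$|2|1|1|0|Λ|1|0|1|1|1|0|1|2|
|$T'$|2|1|1|0|1|1|1|0|Λ|1|0|1|2|

**Theorem A.** $T\not\cong T'$, but $T$ and $T'$ have the same three-parameter subtree data.

**Theorem B.** For every $k\ge1$ there are $2^k$ pairwise non-isomorphic trees on $7\cdot3^k+6$ vertices such that, for every finite multiset $\mathcal M$ of pairs of integers, the number of subtrees $S$ with $\{(\deg_T v,\deg_S v):v\in V(S)\}=\mathcal M$ (as multisets) is the same for all of them. In particular all $2^k$ trees have the same three-parameter data. The pair $T,T'$ is the case $k=1$.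

For the third theorem we need one more notion. Let $m\ge1$, let $S$ be a subtree of $T$ and $v\in V(S)$. The *$m$-type* of $v$ is the isomorphism class of the triple $(T[B_m(v)],\ S\cap T[B_m(v)],\ v)$, where $B_m(v)$ is the ball of radius $m$ about $v$ in $T$.

**Theorem C.** For all $m,k\ge1$ there are $2^k$ pairwise non-isomorphic trees having, for every multiset $\mathcal M$ of $m$-types, the same number of subtrees $S$ whose multiset of $m$-types ($v\in V(S)$) is $\mathcal M$.

The question behind these statements is posed as an open question in "Chromatic Symmetric Functions and Polynomial Invariants of Trees" (https://jlmartin.ku.edu/talks/SIAM2024.pdf): does the three-parameter subtree data distinguish trees? The question comes with the remark that the three-parameter data is strictly stronger than either of two coarser data sets, the counts by (edges, leaves) and the counts by (edges, external edges). Theorem A answers the question: no. Theorem B says that there are arbitrarily large families of trees with equal data, even when we record the joint list of degrees in $T$ and in $S$. Theorem C says that for each fixed radius $m$ there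 are such families even when we record, at each vertex of $S$, everything within distance $m$.

## 2. What the data record, and all trees with at most six vertices

**An example.** Let $T$ be the path with three vertices. Its subtrees are two end vertices with $(q,r,s)=(0,1,0)$, one middle vertex with $(0,2,0)$, two edges with $(1,1,2)$, and $T$ itself with $(2,0,2)$. A single vertex has no leaves, since its degree in $S$ is $0$.

**What one sees immediately.** A single-vertex subtree $\{v\}$ has $(q,r,s)=(0,\deg_T v,0)$, so the data contain the degree sequence of $T$. A single edge $uv$ has $(q,r,s)=(1,\deg u+\deg v-2,2)$, so the data contain the multiset of the numbers $\deg u+\deg v$ over all edges.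

**Small trees.** For $n\le 5$ vertices the degree sequence alone decides. The trees on four vertices have sequences $(2,2,1,1)$ and $(3,1,1,1)$. Those on five have $(2,2,2,1,1)$, $(3,2,1,1,1)$ and $(4,1,1,1,1)$. For $n\le3$ there is only one tree of each size.

On six vertices there are six trees. The sequences $(5,1^5)$, $(4,2,1^4)$, $(3,3,1^4)$ and $(2^4,1^2)$ belong to one tree each. The sequence $(3,2,2,1,1,1)$ belongs to two trees: the spiders with a centre of degree $3$ and legs of $1,1,3$ vertices, respectively $1,2,2$ vertices. List $r=\deg u+\deg v-2$ over the five edges: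

* legs $1,1,3$: the two short legs give $2,2$, and the long leg gives $3,2,1$ going outwards;
* legs $1,2,2$: the short leg gives $2$, and each long leg gives $3,1$.

So the number of subtrees with $(q,r,s)=(1,3,2)$ is $1$ for the first tree and $2$ for the second. The data distinguish all trees with at most six vertices.

**Reduction to degrees.** We now check the "in particular" of Theorem B. It lets us replace $(q,r,s)$ by a finer quantity that factors over the vertices of $S$. An edge of $T$ with both ends in $V(S)$ lies in $S$, since otherwise it would close a cycle with the path in $S$ between its ends. So the edges of $T$ at $v\in V(S)$ that are not in $S$ are all external, and each external edge is counted at exactly one vertex of $S$. Hence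
$$q=|V(S)|-1,\qquad r=\sum_{v\in V(S)}(\deg_Tv-\deg_Sv),\qquad s=\#\{v\in V(S):\deg_Sv=1\}.$$
The multiset $\{(\deg_Tv,\deg_Sv)\}$ therefore determines $(q,r,s)$. The same remark shows that a subtree is determined by its vertex set, and we shall identify $S$ with $V(S)$ when convenient.

**The generating function.** Take one indeterminate $\varphi(a,b)$ for each pair $0\le b\le a$, let $R=\mathbb Z[\varphi(a,b)]$, and set
$$D(T)=\sum_{S}\ \prod_{v\in V(S)}\varphi(\deg_Tv,\deg_Sv)\in R, \tag{1}$$
the sum over all subtrees $S$ of $T$. The coefficient of a monomial is the number of $S$ with the corresponding multiset. So $D(T_1)=D(T_2)$ means exactly that $T_1$ and $T_2$ agree on all counts of Theorem B. For the path with three vertices,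
$$D=2\varphi(1,0)+\varphi(2,0)+2\varphi(1,1)\varphi(2,1)+\varphi(1,1)^2\varphi(2,2).$$

## 3. Chains of blocks and the cutting rules

We look for non-isomorphic trees with equal $D$ among trees built as chains, because $D$ behaves well when a tree is cut at an edge.

Fix $N\ge0$. *Joining* vertices $a,b$ of disjoint trees means connecting them by a path with $N$ new internal vertices; for $N=0$ this is a single edge. **Until Section 8 the reader may think of $N=0$ only.** The letter $N$ is carried along because Theorem C needs long joining paths and the algebra is the same.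

**Definition (blocks).** A *block* $\beta$ is a tree with an ordered pair of terminals $\ell(\beta),\rho(\beta)$, which may be equal. The block $\beta^r$ is $\beta$ with the terminals exchanged. For a rooted tree $X$, the rooted tree $\beta X$ is obtained by joining $\rho(\beta)$ to the root of $X$; its root is $\ell(\beta)$. For blocks $\alpha,\beta$, the block $\alpha\beta$ is obtained by joining $\rho(\alpha)$ to $\ell(\beta)$; its terminals are $\ell(\alpha),\rho(\beta)$. Then $(\alpha\beta)X=\alpha(\beta X)$ and $(\alpha\beta)^r=\beta^r\alpha^r$.

**Definition (chains).** For rooted trees $Y,X$, the unrooted tree $Y\bowtie X$ is obtained by joining the roots. The tree $[Y|\gamma_1\cdots\gamma_n|X]$ is obtained by joining the root of $Y$ to $\ell(\gamma_1)$, $\rho(\gamma_1)$ to $\ell(\gamma_2)$, and so on, and finally $\rho(\gamma_n)$ to the root of $X$. It can be cut at any of its joints: for $0\le i\le n$,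
$$[Y|\gamma_1\cdots\gamma_n|X]=(\gamma_i^r\cdots\gamma_1^rY)\bowtie(\gamma_{i+1}\cdots\gamma_nX). \tag{2}$$

**Example.** Let $\Theta$ be a single vertex. Let $\alpha$ consist of adjacent vertices $u_1=\ell$, $u_2=\rho$, with one pendant leaf at $u_1$. For $N=0$, $\alpha\Theta$ is a path with four vertices, rooted at its second vertex, while $\alpha^r\Theta$ is a star with three leaves, rooted at a leaf. So $\alpha\not\cong\alpha^r$.

**Definition (cutting rules).** Let $R$ be a commutative ring. Suppose we have isomorphism-invariant $R$-valued functions $D$ on trees, $h,n$ on rooted trees and $p,g$ on blocks, and an element $\kappa\in R$. The cutting rules are, for all rooted $X,Y$ and all blocks $\beta$,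
$$\text{(A1)}\quad D(Y\bowtie X)=\kappa+n(Y)+n(X)+h(Y)h(X),$$
$$\text{(A2)}\quad h(\beta X)=p(\beta)+g(\beta)\,h(X).$$

So attaching a block acts on the number $h(X)$ by an affine map with slope $g(\beta)$. A consequence used all the time is $h(\beta Z)-h(\beta Z')=g(\beta)(h(Z)-h(Z'))$.

**Lemma 1.** For $N=0$, the function $D$ of (1) admits $h,n,p,g$ and $\kappa=0$ satisfying (A1) and (A2).

*Proof.* First we define the four functions. The only subtlety is that the degree of a root in the big tree counts the joining edge, so we add a stub for that edge. For rooted $X$, let $X^+$ be $X$ with a new vertex $*$ adjacent to the root. For a block $\beta$, let $\beta^+$ be $\beta$ with new vertices $*$ adjacent to $\ell(\beta)$ and $*'$ adjacent to $\rho(\beta)$. The weight of a subtree $S$ of $X^+$ or $\beta^+$ is $\prod\varphi(\deg v,\deg_Sv)$ over $v\in V(S)\setminus\{*,*'\}$, where $\deg v$ is the degree in $X^+$, respectively $\beta^+$. Let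

* $n(X)$ be the total weight of subtrees of $X^+$ avoiding $*$;
* $h(X)$ be the total weight of those containing $*$ and the root of $X$;
* $p(\beta)$ be the total weight of subtrees of $\beta^+$ containing $*$ and $\ell(\beta)$ but not $*'$;
* $g(\beta)$ be the total weight of those containing both $*$ and $*'$.

**(A1).** We sort the subtrees $S$ of $Y\bowtie X$ by their position relative to the joining edge $e$. Either $S$ lies in $Y$, or in $X$, or $S$ contains $e$. The first two kinds contribute $n(Y)+n(X)$, because the degree of every vertex of $X$ in $Y\bowtie X$ equals its degree in $X^+$, and likewise for $Y$. The subtrees containing $e$ correspond to pairs $(S_Y,S_X)$ of subtrees of $Y^+$ and $X^+$ that contain $*$ and the root, where $e$ plays the role of the edge at $*$ on each side. All degrees, in the tree and in the subtree, are preserved, and the weights multiply. This gives $h(Y)h(X)$.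

**(A2).** We sort the subtrees $S$ of $(\beta X)^+$ that contain $*$ and $\ell(\beta)$. If $S$ does not contain the root of $X$, then by connectedness it contains no vertex of $X$. So it is a subtree of $\beta^+$ avoiding $*'$, with the same weight; together these contribute $p(\beta)$. If $S$ contains the root of $X$, then it contains the joining edge, and splitting there as in (A1) gives a subtree of $\beta^+$ containing $*$ and $*'$, and a subtree of $X^+$ containing $*$ and the root. Together these contribute $g(\beta)h(X)$. $\square$

**The counting specialization.** Putting all $\varphi=1$ gives whole numbers that we can compute by hand. Then $D(T)$ is the number of subtrees of $T$, $n(X)$ is the number of subtrees of $X$, $h(X)$ is the number of those containing the root, $p(\beta)$ is the number of subtrees of $\beta$ containing $\ell(\beta)$, and $g(\beta)$ is the number containing both terminals. For instance $p(\alpha)=4$, $p(\alpha^r)=3$, $g(\alpha)=g(\alpha^r)=2$.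

## 4. Exchanging two blocks in a chain

A natural plan is to take a chain and change the order of its blocks. The following lemma shows what such a change does to $D$.

**Lemma 2 (telescoping).** Assume (A1). Let $Y,X$ be rooted trees and $\gamma_1,\dots,\gamma_n$ blocks, and let $G_1,\dots,G_n\in R$ satisfy $h(\gamma_jZ)-h(\gamma_jZ')=G_j(h(Z)-h(Z'))$ for all rooted $Z,Z'$. Put
$$L_j=h(\gamma_jX)-h(X),\qquad R_j=h(\gamma_j^rY)-h(Y).$$
Then
$$D([Y|\gamma_1\cdots\gamma_n|X])=D(Y\bowtie X)+\sum_{i=1}^n\bigl(n(\gamma_i^rY)-n(Y)+R_ih(X)\bigr)+\sum_{i<j}R_i\,G_{i+1}\cdots G_{j-1}\,L_j .\tag{3}$$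

*Proof.* Let $X_i=\gamma_{i+1}\cdots\gamma_nX$, so $X_n=X$.

**Step 1: expand $h(X_i)$.** We insert the blocks one at a time next to $X$. Applying the slope hypothesis to $\gamma_{j-1},\gamma_{j-2},\dots,\gamma_{i+1}$ in turn,
$$h(\gamma_{i+1}\cdots\gamma_jX)-h(\gamma_{i+1}\cdots\gamma_{j-1}X)=G_{i+1}\cdots G_{j-1}\bigl(h(\gamma_jX)-h(X)\bigr)=G_{i+1}\cdots G_{j-1}L_j .$$
Summing over $j=i+1,\dots,n$ gives
$$h(X_i)=h(X)+\sum_{j=i+1}^nG_{i+1}\cdots G_{j-1}L_j .$$

**Step 2: remove the blocks one at a time next to $Y$.** Let $T_i=[Y|\gamma_{i+1}\cdots\gamma_n|X]$. By (2), $T_i=Y\bowtie X_i$ and $T_{i-1}=(\gamma_i^rY)\bowtie X_i$. These two trees have the same right-hand side $X_i$, so in (A1) the terms $\kappa+n(X_i)$ cancel: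
$$D(T_{i-1})-D(T_i)=n(\gamma_i^rY)-n(Y)+R_i\,h(X_i).$$

**Step 3: add up.** The tree $T_0$ is the whole chain and $T_n=Y\bowtie X$. Summing Step 2 over $i=1,\dots,n$ and inserting Step 1 gives (3). $\square$

Now take two blocks $\gamma_0,\gamma_1$, and write $L_0,L_1,R_0,R_1$ for the quantities that belong to them. The middle sum in (3) does not see the order of the blocks. For $n=2$ there is only one pair $i<j$, so
$$D([Y|\gamma_0\gamma_1|X])-D([Y|\gamma_1\gamma_0|X])=R_0L_1-R_1L_0 .\tag{4}$$

**First attempt: symmetric pieces.** The easiest way to make (4) vanish is to have $R_0=L_0$ and $R_1=L_1$. This happens if $Y\cong X$ and $\gamma_0^r\cong\gamma_0$, $\gamma_1^r\cong\gamma_1$. But then reading the chain $[Y|\gamma_0\gamma_1|X]$ from right to left gives $[X|\gamma_1^r\gamma_0^r|Y]\cong[Y|\gamma_1\gamma_0|X]$. The two trees have equal $D$ because they are isomorphic.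

**Second attempt: symmetric pieces with an asymmetric spacer.** To break the reflection, keep two symmetric blocks and separate them by copies of the asymmetric block $\alpha$. For $N=0$ take these two blocks with four vertices each:

* $b_0$: a star with centre $d$ and three leaves, one of which is called $u$, with $\ell=\rho=u$;
* $b_1$: a path with four vertices whose inner vertices are $u=\ell$ and $v=\rho$.

Clearly $b_i^r\cong b_i$. Close the chain at both ends with a rooted tree $E$, and compare
$$[E\,|\,\alpha b_0\alpha b_1\alpha\,|\,E]\quad\text{and}\quad[E\,|\,\alpha b_1\alpha b_0\alpha\,|\,E].$$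
In the notation of (4), $\gamma_i=\alpha b_i$, $Y=E$, $X=\alpha E$. The simplest choice is $E=\Theta$, and it fails already for the total number of subtrees. Indeed, in the counting specialization (A2) reads
$$b_0:\ h\mapsto5+5h,\qquad b_1:\ h\mapsto6+4h,\qquad\alpha:\ h\mapsto4+2h,\qquad\alpha^r:\ h\mapsto3+2h .$$
With $h(\Theta)=1$ this gives $h(\alpha\Theta)=6$ and $h(\alpha^r\Theta)=5$. Further $h(b_0\alpha\Theta)=35$, $h(b_1\alpha\Theta)=30$, so $L_0=74-6=68$ and $L_1=64-6=58$. On the other side $R_0=30-1=29$ and $R_1=26-1=25$. Hence
$$R_0L_1-R_1L_0=29\cdot58-25\cdot68=1682-1700=-18\ne0 .$$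

This can be confirmed directly. In the counting specialization, (A1) with $\beta$ rooted at $\rho(\beta)$ on the left gives
$$n(\beta X)=\#\{\text{subtrees of }\beta\}+n(X)+\#\{\text{subtrees of }\beta\text{ containing }\rho(\beta)\}\cdot h(X).$$
The pairs (all subtrees, those containing $\rho$) are $(11,5)$ for $b_0$, $(10,6)$ for $b_1$, $(6,3)$ for $\alpha$ and $(6,4)$ for $\alpha^r$. So
$$n(\alpha^r\Theta)=6+1+4=11,\qquad n(b_0\alpha^r\Theta)=11+11+25=47,\qquad n(b_1\alpha^r\Theta)=10+11+30=51,$$
$$n(\alpha\Theta)=10,\quad n(b_0\alpha\Theta)=51,\quad n(b_1\alpha\Theta)=56,\quad n(\alpha b_0\alpha\Theta)=162,\quad n(\alpha b_1\alpha\Theta)=152 .$$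
By (A1) the two trees have $47+152+30\cdot64=2119$ and $51+162+26\cdot74=2137$ subtrees, and $2119-2137=-18$.

**What is missing.** We need $R_0L_1=R_1L_0$ without $R_i=L_i$. Let us see what $E$ has to do. By (A2), and since $b_i^r\cong b_i$,
$$R_i=h(b_i\alpha^rE)-h(E)=p(b_i)-h(E)+g(b_i)\,h(\alpha^rE),$$
$$L_i=h(\alpha b_i\alpha E)-h(\alpha E)=g(\alpha)\bigl(p(b_i)-h(E)+g(b_i)\,h(\alpha E)\bigr).$$
Suppose $p(b_i)-h(E)$ were a multiple $-\theta\,g(b_i)$ with the *same* $\theta$ for $i=0$ and $i=1$. Then both $R_i$ and $L_i$ would be $g(b_i)$ times a factor that does not depend on $i$, and $R_0L_1=R_1L_0$ would follow. The condition is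
$$h(E)=p(b_0)+g(b_0)\,\theta=p(b_1)+g(b_1)\,\theta .$$
By (A2) it holds with $\theta=h(\Theta)$ as soon as $E\cong b_0\Theta\cong b_1\Theta$. So we need two different blocks that become isomorphic rooted trees when one and the same $\Theta$ is attached, and that common rooted tree must be used as the end of the chain.

## 5. Two blocks that become isomorphic on attaching a vertex

We now fix the gadgets for general $N\ge0$. A *leg* at a vertex is a pendant path of $N+1$ new vertices.

* $\Theta$: a single vertex.
* $b_0$: a vertex $u=\ell=\rho$ adjacent to a vertex $d$; $d$ has two legs.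
* $b_1$: adjacent vertices $u=\ell$ and $v=\rho$; each of $u,v$ has one leg.
* $\alpha$: adjacent vertices $u_1=\ell$, $u_2=\rho$; $u_1$ has one pendant leaf.
* $C:=b_0\Theta$, rooted at $u$.

For $N=0$, legs are leaves, and these are the blocks of Section 4. Clearly $b_0^r\cong b_0$ and $b_1^r\cong b_1$.

**Lemma 3.** $b_0\Theta\cong b_1\Theta\cong C$ as rooted trees.

*Proof.* The path that joins a block to $\Theta$ has $N$ internal vertices; together with $\Theta$ it forms a pendant path of $N+1$ vertices, that is, a leg. In $b_0\Theta$ the root $u$ therefore has two branches: this leg, and the branch starting at $d$, which has exactly two legs. In $b_1\Theta$ the root $u$ has its own leg and the branch starting at $v$; and $v$ has its own leg and the one formed with $\Theta$. So in both cases the root has exactly two branches, a leg and a branch starting at a vertex with exactly two legs. $\square$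

For a word $w=w_1\cdots w_n$ over $\{0,1\}$ put
$$T_w=T^{(N)}_w=[\,C\,|\,\alpha\, b_{w_1}\,\alpha\, b_{w_2}\,\alpha\cdots \alpha\, b_{w_n}\,\alpha\,|\,C\,].$$

**Proposition 4.** Assume (A1) and (A2). Let $g_i=g(b_i)$, $a=g(\alpha)$, $\theta=h(\Theta)$. Then
$$D(T_w)=A+a\,\bigl(h(\alpha C)-\theta\bigr)\bigl(h(\alpha^rC)-\theta\bigr)\sum_{1\le i<j\le n}a^{\,j-i-1}\,g_{w_i}g_{w_{i+1}}\cdots g_{w_j},\tag{5}$$
where $A$ depends only on the numbers of letters $0$ and $1$ in $w$.

*Proof.*

**Step 1: write $T_w$ as a chain to which Lemma 2 applies.** Put $\gamma_j=\alpha b_{w_j}$, $Y=C$, $X=\alpha C$. Then $T_w=[Y|\gamma_1\cdots\gamma_n|X]$. Since $\gamma_jZ=\alpha(b_{w_j}Z)$, two uses of (A2) show that the hypothesis of Lemma 2 holds with $G_j=a\,g_{w_j}$. Also $\gamma_j^rZ=b_{w_j}^r(\alpha^rZ)\cong b_{w_j}(\alpha^rZ)$.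

**Step 2: isolate the part that depends only on letter counts.** In (3), the term $D(Y\bowtie X)$ does not depend on $w$. The $i$-th summand of the middle sum depends only on the letter $w_i$. So these two parts together depend only on how many letters are $0$ and how many are $1$. Call their sum $A$.

**Step 3: show that $b_0$ and $b_1$ act by affine maps with a common base point.** By Lemma 3 and (A2), $h(C)=h(b_i\Theta)=p(b_i)+g_i\theta$ for $i=0,1$. Subtracting this from $h(b_iZ)=p(b_i)+g_ih(Z)$ gives, for every rooted tree $Z$,
$$h(b_iZ)-h(C)=g_i\,\bigl(h(Z)-\theta\bigr),\qquad i=0,1.\tag{6}$$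

**Step 4: compute $L_j$ and $R_j$.** By (A2) for $\alpha$ and (6) with $Z=\alpha C$,
$$L_j=h(\alpha\, b_{w_j}\alpha C)-h(\alpha C)=a\bigl(h(b_{w_j}\alpha C)-h(C)\bigr)=a\,g_{w_j}\bigl(h(\alpha C)-\theta\bigr).$$
By (6) with $Z=\alpha^rC$,
$$R_j=h(b_{w_j}\alpha^rC)-h(C)=g_{w_j}\bigl(h(\alpha^rC)-\theta\bigr).$$

**Step 5: substitute.** The last sum in (3) becomes
$$\sum_{i<j}g_{w_i}\bigl(h(\alpha^rC)-\theta\bigr)\cdot a^{j-i-1}g_{w_{i+1}}\cdots g_{w_{j-1}}\cdot a\,g_{w_j}\bigl(h(\alpha C)-\theta\bigr),$$
which is the second term of (5). $\square$

A *factor* of $w$ is a contiguous subword $w_i\cdots w_j$, counted by position. Its *content* is the pair (number of zeros, number of ones). For example, $w=010$ has six nonempty factors: $0,1,0$ with contents $(1,0),(0,1),(1,0)$; $01,10$ with content $(1,1)$ each; and $010$ with content $(2,1)$.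

**Corollary 5.** Assume (A1) and (A2). If $w,w'$ have, for all $(x,y)$, the same number of factors with $x$ zeros and $y$ ones, then $D(T_w)=D(T_{w'})$. In particular $D(T_{01})=D(T_{10})$.

*Proof.* The summand in (5) for the pair $i<j$ depends only on the content $(x,y)$ of $w_i\cdots w_j$: it is $a^{x+y-2}g_0^xg_1^y$. The factors of length $1$ give the numbers of zeros and ones, hence $A$. The words $01$ and $10$ each have one factor of content $(1,0)$, one of content $(0,1)$ and one of content $(1,1)$. $\square$

## 6. The pair on 27 vertices

**Step 1: recognize $T$ and $T'$ as chains.** Let $N=0$. Then $C$ is a vertex $c$ with a leaf and a child $d$ carrying two leaves. Read $T^{(0)}_{01}=[C|\alpha b_0\alpha b_1\alpha|C]$ from left to right along its spine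
$$d,\ c\ |\ u_1,u_2\ |\ u\ |\ u_1,u_2\ |\ u,v\ |\ u_1,u_2\ |\ c,\ d ,$$
which has $13$ vertices. The numbers of leaves are $2,1\,|\,1,0\,|\,\Lambda\,|\,1,0\,|\,1,1\,|\,1,0\,|\,1,2$, where $\Lambda$ marks the vertex $u$ of $b_0$, whose neighbour off the spine carries two leaves. This is the first row of the table in Section 1, so $T=T^{(0)}_{01}$. For $T^{(0)}_{10}$ we read $2,1\,|\,1,0\,|\,1,1\,|\,1,0\,|\,\Lambda\,|\,1,0\,|\,1,2$, the second row. So $T'=T^{(0)}_{10}$.

**Step 2: the data agree.** By Lemma 1 the function $D$ of (1) satisfies (A1) and (A2), so Corollary 5 gives $D(T)=D(T')$. By Section 2, $T$ and $T'$ have the same three-parameter data.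

**Step 3: the trees are not isomorphic.** We use a canonical vertex and a degree next to it. Delete all leaves. What remains is the spine with $d'$ attached at $\Lambda$, a spider whose unique vertex of degree $3$ is $\Lambda$. Its legs have $4,8,1$ vertices for $T$ (left, right, $d'$), and $8,4,1$ vertices for $T'$. An isomorphism $T\to T'$ maps non-leaves to non-leaves, hence $\Lambda$ to $\Lambda$ and the $4$-vertex leg to the $4$-vertex leg. So it maps the neighbour of $\Lambda$ in that leg to its counterpart, preserving degrees in the full trees. In $T$ this neighbour is $s_4$, which carries no leaf and has degree $2$. In $T'$ it is $s_{10}$, which carries one leaf and has degree $3$. This is a contradiction, so $T\not\cong T'$. This proves Theorem A. $\blacksquare$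

**A check by hand.** The proof does not need it, but we can count all subtrees as in Section 4, with $E=C$ in place of $E=\Theta$. In the counting specialization $h(C)=5+5\cdot1=6+4\cdot1=10$ and $n(C)=17$. The affine maps and the rule for $n(\beta X)$ give:

| $Z$ | $b_0\alpha^rC$ | $b_1\alpha^rC$ | $\alpha b_0\alpha C$ | $\alpha b_1\alpha C$ |
|---|---|---|---|---|
| $h(Z)$ | 120 | 98 | 254 | 208 |
| $n(Z)$ | 189 | 211 | 565 | 519 |

The intermediate values $(h,n)$ are $(23,63)$ for $\alpha^rC$, $(24,53)$ for $\alpha C$, $(125,184)$ for $b_0\alpha C$ and $(102,207)$ for $b_1\alpha C$. So $T$ has $189+519+120\cdot208=25668$ subtrees and $T'$ has $211+565+98\cdot254=25668$. In terms of (4), $R_0L_1-R_1L_0=110\cdot184-88\cdot230=0$. Note that $R_0=110\ne230=L_0$, so this is not the trivial coincidence of the first attempt.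

## 7. Words with equal factor contents, and families of size $2^k$

By Corollary 5 it now suffices to produce many words with the same number of factors of each content. Let $W_0=\{\text{empty word}\}$ and
$$W_{k+1}=\{\,v0v1v,\ \ v1v0v:\ v\in W_k\,\}.$$
So $W_1=\{01,10\}$ and
$$W_2=\{01001101,\ 01101001,\ 10010110,\ 10110010\}.$$

By induction, all words of $W_k$ have length $3^k-1$, because $3(3^k-1)+2=3^{k+1}-1$, and they all have the same letter content. Moreover $|W_k|=2^k$: in a word of $W_{k+1}$, the word $v$ is recovered as the prefix of length $3^k-1$, and the next letter tells which of the two forms was used.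

**Lemma 6.** All words of $W_k$ have the same multiset of contents of nonempty factors.

*Proof.*

**Step 1: encode factor contents in a Laurent polynomial.** Write contents as monomials $x^{\#0}y^{\#1}$. For a word $w$ of length $n$ let $P_j$ be the content of its prefix of length $j$, and put $F_w=\sum_{j=0}^nP_j$ and $M_w=P_n$. Let the bar denote the substitution $x\mapsto x^{-1}$, $y\mapsto y^{-1}$. The factor $w_{i+1}\cdots w_j$ has content $P_j/P_i$. Hence
$$F_w\overline{F_w}=\sum_{i,j}P_j/P_i=(n+1)+\sum_M\bigl(M+M^{-1}\bigr),$$
where $M$ runs over the contents of the nonempty factors, with multiplicity. Each such $M$ is a monomial of positive total degree, and each $M^{-1}$ has negative total degree. So the part of $F_w\overline{F_w}$ of positive total degree is $\sum M$, and $F_w\overline{F_w}$ determines the multiset of contents.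

**Step 2: factor $F$ along the recursion.** The prefixes of $v0v1v$ are the prefixes of $v$, then $v0$ followed by the prefixes of $v$, then $v0v1$ followed by the prefixes of $v$. Therefore
$$F_{v0v1v}=F_v\,E,\quad E=1+xM_v+xyM_v^2;\qquad F_{v1v0v}=F_vE',\quad E'=1+yM_v+xyM_v^2 .$$

**Step 3: compare $E$ and $E'$.** We have
$$xyM_v^2\,\overline E=xyM_v^2\bigl(1+x^{-1}M_v^{-1}+x^{-1}y^{-1}M_v^{-2}\bigr)=xyM_v^2+yM_v+1=E'.$$
Since $xyM_v^2$ is a monomial, it cancels against its own bar, and $E'\overline{E'}=\overline E\,E$.

**Step 4: induct.** For $k=0$ there is only one word. Suppose $F_v\overline{F_v}$ is the same for all $v\in W_k$. The monomial $M_v$ is also the same for all $v\in W_k$, so $E\overline E$ is. By Steps 2 and 3, $F_w\overline{F_w}=F_v\overline{F_v}\cdot E\overline E$ for both words $w$ formed from $v$. So $F_w\overline{F_w}$ is the same for all $w\in W_{k+1}$, and Step 1 finishes the proof. $\square$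

As an illustration, look at the factors of length $2$ in two words of $W_2$. In $01001101$ they are $01,10,00,01,11,10,01$, and in $01101001$ they are $01,11,10,01,10,00,01$. Both lists have one $00$, one $11$ and five factors of content $(1,1)$. The word $10110010$ is the reversal of $01001101$; the point of the asymmetric $\alpha$ is that a word and its reversal still give different trees, as we now prove.

**Proof of Theorem B.** The trees are $T^{(0)}_w$ with $w\in W_k$.

**Step 1: the counts agree.** By Lemma 1, Corollary 5 and Lemma 6, all these trees have the same $D$, and the coefficients of $D$ are the counts in the theorem.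

**Step 2: the number of vertices.** Here $n=3^k-1$. For $N=0$ the tree $C$ has $5$ vertices, $\alpha$ has $3$, and $b_0$ and $b_1$ have $4$ each. The total is $5+5+3(n+1)+4n=7n+13=7\cdot3^k+6$.

**Step 3: the spine is canonical.** This will let us read off $w$ from the isomorphism class. Delete the leaves of $T^{(0)}_w$. What is left is the spine $s_1\cdots s_M$, from the left $d$ to the right $d$, together with one extra pendant vertex at the vertex $u$ of each $b_0$. Each such $u$ is at distance at least $4$ from both ends of the spine: on the left $d,c,u_1,u_2$ come before the first block, and on the right $u_1,u_2,c,d$ come after the last. The spine is a path of length $M-1$. A path that ends in exactly one extra pendant vertex has length at most $1+(M-1-4)$, and one that ends in two has length at most $2+(M-1-8)$. So the spine is the unique longest path. Hence an isomorphism $T^{(0)}_w\to T^{(0)}_{w'}$ maps spine to spine.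

**Step 4: the orientation is canonical.** The degrees in $T^{(0)}_w$ along the spine start from the left with $3,3,3,2$, at $d,c,u_1,u_2$. From the right they start with $3,3,2$, at $d,c,u_2$. The third entry differs, so the isomorphism cannot reverse the spine.

**Step 5: read $w$.** From $s_5$ rightwards one meets alternately a block $b_i$ and the two spine vertices of an $\alpha$. If the first spine vertex of the block has the extra pendant vertex, the block is $b_0$ and occupies one spine vertex. Otherwise it is $b_1$ and occupies two. In either case we know where the next $\alpha$, and after it the next block, begins. So $w$ is determined, and $w=w'$.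

For $k=1$ the words are $01$ and $10$, and the trees are $T$ and $T'$. $\blacksquare$

## 8. Long joining paths and $m$-types

For Theorem C the weights are finer. Let $R=\mathbb Z[\varphi(t):t\text{ an }m\text{-type}]$ and
$$D(T)=\sum_S\ \prod_{v\in V(S)}\varphi(m\text{-type of }v).$$

**Example.** For $m=1$, $T[B_1(v)]$ is a star with $\deg_Tv$ edges at $v$, and $S$ meets it in a star with $\deg_Sv$ of them. So the $1$-type is the same information as the pair $(\deg_Tv,\deg_Sv)$. For $m=2$ the type also records, for instance, the degrees in $T$ of the neighbours of $v$.

**Why single joining edges do not suffice.** Proposition 4 and Corollary 5 need only (A1) and (A2). But for $m\ge2$ and $N=0$ the proof of Lemma 1 breaks: in $Y\bowtie X$, the ball of radius $2$ about the root of $X$ contains the neighbours in $Y$ of the root of $Y$. So the weight of a subtree lying in $X$ depends on $Y$. Also, for a subtree crossing the joining edge, the types on one side depend on which vertices $S$ contains on the other side. The remedy is to use joining paths so long that no ball sees both ends, and to cut in the middle of a stretch that lies entirely in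 $S$.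

From now on $N=4m$. Write a joining path as $z_1,\dots,z_{4m}$ from left to right, and call $Z=\{z_{m+1},\dots,z_{3m}\}$ its *centre*. For $m=1$ the path is $z_1z_2z_3z_4$, with centre $\{z_2,z_3\}$, and we shall cut between $z_2$ and $z_3$. For rooted $X$ let $X^+$ be $X$ with a path $z_1\cdots z_{4m}$ attached, $z_{4m}$ adjacent to the root. For a block $\beta$ let $\beta^+$ have such a path at $\ell(\beta)$, with $z_{4m}$ adjacent to $\ell(\beta)$, and a path $z'_1\cdots z'_{4m}$ at $\rho(\beta)$, with $z'_1$ adjacent to $\rho(\beta)$; put $Z'=\{z'_{m+1},\dots,z'_{3m}\}$. With $m$-types computed in $X^+$, respectively $\beta^+$, define: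

* $h(X)$: the sum over subtrees $S$ of $X^+$ with $S\cap\{z_1,\dots,z_{3m}\}=Z$ of $\prod\varphi$ over $v\in V(S)\cap(\{z_{2m+1},\dots,z_{4m}\}\cup V(X))$.
* $n(X)$: the sum over subtrees $S$ of $X^+$ with $Z\not\subseteq S$ that meet $\{z_{3m+1},\dots,z_{4m}\}\cup V(X)$ of $\prod\varphi$ over all $v\in V(S)$.
* $p(\beta)$: the sum over subtrees $S$ of $\beta^+$ with $S\cap\{z_1,\dots,z_{3m}\}=Z$ and $Z'\not\subseteq S$, with the product over $v\in V(S)\setminus\{z_{m+1},\dots,z_{2m}\}$.
* $g(\beta)$: the sum over subtrees $S$ of $\beta^+$ with $S\cap\{z_1,\dots,z_{3m}\}=Z$ and $S\cap\{z'_{m+1},\dots,z'_{4m}\}=Z'$, with the product over $v\in V(S)\cap(\{z_{2m+1},\dots,z_{4m}\}\cup V(\beta)\cup\{z'_1,\dots,z'_{2m}\})$.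
* $\kappa$: the sum over nonempty connected $S\subsetneq Z$ in a joining path of $\prod_{v\in V(S)}\varphi$.

For a tree $Y$ at the left end of a joining path, $h(Y)$ and $n(Y)$ are read with the mirror-image labelling $z_i\leftrightarrow z_{4m+1-i}$. This maps $Z$ to itself and exchanges the halves $\{z_1,\dots,z_{2m}\}$ and $\{z_{2m+1},\dots,z_{4m}\}$.

**Lemma 7.** With $N=4m$ these functions satisfy (A1) and (A2).

*Proof.*

**(A1), subtrees not containing the whole centre.** We show that these contribute $\kappa+n(Y)+n(X)$. Let $S$ be a subtree of $Y\bowtie X$ with $Z\not\subseteq S$. By connectedness $S$ cannot meet both outer sides of $Z$.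

* Suppose $S$ meets the right outer side $\{z_{3m+1},\dots,z_{4m}\}\cup V(X)$. Some $z_j$ with $j\ge m+1$ is missing from $S$ and $j\le 3m$, so $S$ lies to the right of it: $S\subseteq\{z_{m+2},\dots,z_{4m}\}\cup V(X)$. All balls of radius $m$ about its vertices lie in $\{z_2,\dots,z_{4m}\}\cup V(X)$, so the types agree with those in $X^+$. The same inclusion holds for the subtrees counted by $n(X)$, so these are the same subtrees with the same weights. The total is $n(X)$.
* Symmetrically, the subtrees meeting the left outer side contribute $n(Y)$.
* Otherwise $S\subsetneq Z$, and all balls lie in $\{z_1,\dots,z_{4m}\}$. So the weights do not depend on $Y$ or $X$, and the total is $\kappa$.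

**(A1), subtrees containing the centre.** We show that these contribute $h(Y)h(X)$. Let $Z\subseteq S$ and cut between $z_{2m}$ and $z_{2m+1}$. The subtree $S$ is determined by, and can be any pair of,

* a connected left part in $V(Y)\cup\{z_1,\dots,z_{2m}\}$ containing $z_{m+1},\dots,z_{2m}$, and
* a connected right part in $\{z_{2m+1},\dots,z_{4m}\}\cup V(X)$ containing $z_{2m+1},\dots,z_{3m}$.

Adding $z_{m+1},\dots,z_{2m}$ to the right part gives exactly the subtrees of $X^+$ counted by $h(X)$, and the product in $h(X)$ runs over the vertices of the right part. It remains to compare types. A ball of radius $m$ about a vertex of the right part contains no $z_i$ with $i\le m$ and no vertex of $Y$. The vertices among $z_{m+1},\dots,z_{2m}$ that it contains are all in $S$. So the type depends only on the right part and equals the type used in $h(X)$. The left part is symmetric. The total is $h(Y)h(X)$.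

**(A2).** Consider the subtrees $S$ of $(\beta X)^+$ counted by $h(\beta X)$, with joining path $z'_1\cdots z'_{4m}$ between $\beta$ and $X$. The product runs over the vertices of $S$ other than $z_{m+1},\dots,z_{2m}$. Balls about these vertices reach at most back to $z_{m+1}$ along the path at $\ell(\beta)$, so on that side $(\beta X)^+$ and $\beta^+$ look the same.

* Suppose $Z'\not\subseteq S$. If $S$ contained some $z'_j$ with $j\ge3m$ or a vertex of $X$, then, since $S$ contains $Z$ and is connected, it would contain $z'_1,\dots,z'_{3m}$ and hence $Z'$. So $S$ contains none of $z'_{3m},\dots,z'_{4m}$ and no vertex of $X$. The same argument applies to the subtrees of $\beta^+$ counted by $p(\beta)$, so these are the same subtrees. The balls about their vertices reach at most $z'_{4m-1}$, so the types agree. The total is $p(\beta)$.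
* Suppose $Z'\subseteq S$. Cut between $z'_{2m}$ and $z'_{2m+1}$. The part on the side of $\beta$, enlarged by $z'_{2m+1},\dots,z'_{3m}$, is a subtree of $\beta^+$ counted by $g(\beta)$. The part on the side of $X$, enlarged by $z'_{m+1},\dots,z'_{2m}$, is a subtree of $X^+$ (with the path $z'$ in the role of $z$) counted by $h(X)$. Every such pair occurs. A ball about a vertex on the $\beta$ side reaches at most $z'_{3m}$, and a ball about a vertex on the $X$ side reaches back at most to $z'_{m+1}$; the vertices beyond the cut that they contain lie in $Z'\subseteq S$. So the types agree, as in (A1), and the total is $g(\beta)h(X)$. $\square$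

**Proof of Theorem C.** The trees are $T^{(N)}_w$ with $N=4m$ and $w\in W_k$.

**Step 1: the counts agree.** By Lemma 7, Corollary 5 and Lemma 6, these $2^k$ trees have the same $D$, and the coefficients of $D$ are the counts in the theorem.

**Step 2: find the copies of $\alpha$.** This gives canonical marks along the chain. The leaves of $T_w^{(N)}$ are the ends of legs (in each copy of $C$, the joining path with $\Theta$ is a leg) and the pendant leaves of the copies of $\alpha$. A leg has $N+1\ge2$ vertices, so the neighbour of its end has degree $2$. The vertex $u_1$ of a copy of $\alpha$ has degree $3$: its neighbours are the leaf, $u_2$ and a vertex of a joining path. So the degree-$3$ vertices adjacent to a leaf are exactly the vertices $u_1$ of the $n+1\ge2$ copies of $\alpha$. They all lie on one path. Call them special.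

**Step 3: describe the gaps.** Let $a,b$ be consecutive special vertices, $a$ on the left, with $b_i$ between them. Going from $a=u_1$ we pass $u_2$, which has degree $2$, then $N$ path vertices, and reach $u$ at distance $N+2$. The interior degree-$3$ vertices of the path from $a$ to $b$ are as follows.

* For $i=0$: only $u$, at distance $N+2$ from $a$ and $N+1$ from $b$; so $\operatorname{dist}(a,b)=2N+3$.
* For $i=1$: $u$ at distance $N+2$ from $a$, and the adjacent vertex $v$ at distance $N+1$ from $b$; so $\operatorname{dist}(a,b)=2N+4$.

**Step 4: an isomorphism respects the direction and the word.** An isomorphism $T^{(N)}_w\to T^{(N)}_{w'}$ maps special vertices to special vertices, and it preserves or reverses their linear order along the path. In every gap, the interior degree-$3$ vertex nearest to the left end is at distance $N+2$ from it, and the one nearest to the right end is at distance $N+1$ from it. A reversal would exchange these two numbers, so the order is preserved. Then the successive distances $2N+3$ or $2N+4$ are preserved as well. They spell out $w$, so $w=w'$. $\blacksquare$
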